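\title{Sparse graphs whose complements have small Colin de Verdi\`ere invariant}

\begin{abstract}
Let $\mu$ be the Colin de Verdi\`ere invariant and let $v(G)=|G|-1-\mu(\bar G)$. We disprove the conjecture that $e(G)\ge\binom{v(G)+1}{2}$ for all graphs $G$: there are graphs with $v(G)\to\infty$ and $e(G)\le C\,v(G)^{23/12}(\ln v(G))^{1/4}$. The same construction, a blow-up of a sparse random graph, violates the inequality $\mu(G)+\mu(\bar G)\ge|G|-2$, and a refinement gives an integer $t$ and arbitrarily large graphs $H$ with $\mu(H)\le t$ and $e(H)\ge(1+\varepsilon/2)\,t\,|H|$ for $\varepsilon=10^{-13}$. The main tool is a bound, obtained from traces of odd powers, on the multiplicity of the eigenvalue $1$ of a nonnegative matrix with zero diagonal and at most one eigenvalue above~$1$.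
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. We write $|G|$, $e(G)$ and $\bar G$ for the number of vertices, the number of edges and the complement of a graph $G$. For a graph $H$ on $\{1,\dots,n\}$, the \emph{Colin de Verdi\`ere invariant} $\mu(H)$ is the largest corank (dimension of the kernel) of a real symmetric $n\times n$ matrix $M$ such that
\begin{enumerate}
\item[(i)] for $i\ne j$, $M_{ij}<0$ if $ij\in E(H)$ and $M_{ij}=0$ if $ij\notin E(H)$;
\item[(ii)] $M$ has exactly one negative eigenvalue, counted with multiplicity;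
\item[(iii)] (Strong Arnold Property) there is no nonzero real symmetric matrix $X$ with $MX=0$ and $X_{ij}=0$ whenever $i=j$ or $ij\in E(H)$.
\end{enumerate}
The diagonal of $M$ is unrestricted. The Kotlov--Lov\'asz--Vempala invariant $v$ is related to $\mu$ by $\mu(H)+v(\bar H)=|H|-1$ for $H\ne\overline{K_2}$. We use it in the form
\[
v(G)=|G|-1-\mu(\bar G)\quad(G\ne K_2),\qquad v(K_2)=1 .
\]
Conjecture~3.13 of \cite{source} states that
\begin{equation}\label{eq:conj}
e(G)\ge\binom{v(G)+1}{2}\qquad\text{for all graphs } G.
\end{equation}
Let $G\ne K_2$, $H=\bar G$ and $n=|G|$. Then $v(G)+1=n-\mu(H)$ and $e(G)=\binom n2-e(H)$, so \eqref{eq:conj} for $G$ is equivalent to the edge bound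
\begin{equation}\label{eq:conjH}
e(H)\le\binom n2-\binom{n-\mu(H)}2=\mu(H)\,n-\binom{\mu(H)+1}{2}.
\end{equation}

The number $v(G)+1$ is the least rank of a matrix $M$ satisfying (i)--(iii) for $\bar G$, and the off-diagonal zeros of such a matrix sit exactly at the edges of $G$. So \eqref{eq:conj} says that few prescribed zeros cannot force large rank: with $e$ zeros above the diagonal, some rank $\rho$ with $\binom\rho2\le e$ should be attainable. Both ends of the range give equality. If $G$ has no edges, then $\bar G=K_n$, the matrix $M=-J$ ($J$ the all-one matrix) has rank $1$ and satisfies (i)--(iii), and $v(G)=0=e(G)$. If $\bar G$ is a path on $n\ge2$ vertices, then a matrix with (i) is tridiagonal, and deleting its last row and first column leaves a triangular matrix with nonzero diagonal. So its corank is at most $1$, and, since the diagonal is free, all its eigenvalues are simple. Shifting the second smallest eigenvalue to $0$ gives (ii) with kernel spanned by one vector $x$, and (iii) holds because a symmetric $X$ with $MX=0$ is a multiple of $xx^T$. Hence $\mu(\bar G)=1$,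 $v(G)=n-2$ and $e(G)=\binom{n-1}2$.

A count of parameters points the same way. Symmetric matrices of rank $\rho$ form a family of dimension $\rho n-\binom\rho2$. If $e(G)=qn^2$ with $q$ small, the rank predicted by \eqref{eq:conj} is $\rho\approx\sqrt{2q}\,n$, and the dimension, about $(\sqrt{2q}-q)n^2$, is far larger than the number $qn^2$ of equations. This count ignores the signs in (i) and the inertia condition (ii). We show that these two conditions can force rank close to $n/2$ with $o(n^2)$ zeros.

\begin{theorem}\label{thm:main}
There are a constant $C$ and graphs $G$ with $v(G)\to\infty$ and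
\[
e(G)\le C\,v(G)^{23/12}(\ln v(G))^{1/4}.
\]
Hence $\inf e(G)/v(G)^2=0$ over graphs with $v(G)\ge1$, and conjecture \eqref{eq:conj} is false.
\end{theorem}

\begin{theorem}\label{thm:sum}
For every $\eta\in(0,\frac1{10})$ there are arbitrarily large graphs $G$ with $e(G)\le\eta|G|^2$ and $\mu(\bar G)\le(\frac12+4\eta)|G|$. For them $\mu(G)+\mu(\bar G)\le(\frac12+4\eta+2\sqrt\eta)|G|$ once $|G|$ is large. So the inequality $\mu(G)+\mu(\bar G)\ge|G|-2$, conjectured by Kotlov, Lov\'asz and Vempala \cite{KLV}, also fails.
\end{theorem}

One may ask whether \eqref{eq:conjH} survives when $|H|$ is much larger than $\mu(H)$, where the term $\binom{\mu(H)+1}2$ is negligible. It does not.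

\begin{theorem}\label{thm:linear}
Let $\varepsilon=10^{-13}$. There is an integer $t\ge1$ and there are arbitrarily large graphs $H$ with $\mu(H)\le t$ and $e(H)\ge(1+\frac\varepsilon2)\,t\,|H|$.
\end{theorem}

Section~\ref{sec:small} shows the two mechanisms of the proof on small cases; Sections~\ref{sec:trace} and~\ref{sec:graphs} develop them into the bound $\mu(\bar G)\le(\frac12+o(1))|G|$, from which Theorems~\ref{thm:main} and~\ref{thm:sum} follow in Section~\ref{sec:proofs}. Section~\ref{sec:below} pushes the constant below $\frac12$, which Theorem~\ref{thm:linear} requires. The upper bounds on $\mu(\bar G)$ for our basic graphs use only (i) and (ii); we call a matrix with these two properties \emph{admissible} for $H$. Property (iii) is used only in Lemmas~\ref{lem:sap} and~\ref{lem:union}.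

\section{Facts from linear algebra}\label{sec:facts}

All matrices are real. For a symmetric matrix $M$ indexed by $V$ and $X\subset V$, $M[X]$ is the principal submatrix on $X$, and $M(x,y)=x^TMy$. We write $M\succeq0$ for positive semidefinite, $I$ for the identity, $e_u$ for the standard basis vectors, and $\|B\|_F^2=\sum_{i,j}B_{ij}^2$; for symmetric $B$ this equals $\operatorname{tr}B^2$, the sum of the squared eigenvalues. Eigenvalues are counted with multiplicity.
\begin{enumerate}
\item[(F1)] (Cauchy interlacing) $M[X]$ has at most as many negative eigenvalues as $M$. Also $\operatorname{corank}M[X]\ge\operatorname{corank}M-|V\setminus X|$, because $\operatorname{rank}M[X]\le\operatorname{rank}M$.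
\item[(F2)] (Sylvester's law of inertia) If $P$ is invertible, then $P^TMP$ and $M$ have the same numbers of negative, zero and positive eigenvalues.
\item[(F3)] If $B\succeq0$ and $B(x,x)=0$, then $Bx=0$.
\item[(F4)] If $A$ has nonnegative entries and row sums at most $\kappa$, then every eigenvalue of $A$ has absolute value at most $\kappa$, and $\operatorname{tr}A^j\ge0$ for all $j\ge1$.
\item[(F5)] (Hoffman--Wielandt) If symmetric matrices $B,B'$ of the same size have eigenvalues $\alpha_1\le\alpha_2\le\cdots$ and $\alpha'_1\le\alpha'_2\le\cdots$, then $\sum_i(\alpha_i-\alpha'_i)^2\le\|B-B'\|_F^2$.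
\end{enumerate}
We also need the following form of the Perron--Frobenius theorem.

\begin{lemma}\label{lem:pf}
Let $H$ be connected and let $B\succeq0$ satisfy \textup{(i)} for $H$. Then $\operatorname{corank}B\le1$.
\end{lemma}

\begin{proof}
Let $Bx=0$ and let $y_i=|x_i|$. As the off-diagonal entries are nonpositive, $0\le B(y,y)\le B(x,x)=0$, so $By=0$ by (F3). If $y_i=0$, then $0=(By)_i=\sum_{j\ne i}B_{ij}y_j$ forces $y_j=0$ for all neighbors $j$ of $i$, and $y=0$ by connectivity. So nonzero kernel vectors have no zero entry, while a kernel of dimension at least $2$ contains a nonzero vector vanishing at any given index.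
\end{proof}

\section{Two small cases}\label{sec:small}

The matrix $-J$ shows how cheap low rank is when the negative eigenvalue may be used everywhere. The proof has two ingredients: zeros confine the negative eigenvalue, and away from it the sign condition forces rank at least one half of the size.

\begin{example}[zeros confine the negative eigenvalue]\label{ex:cliques}
Let $H$ be the disjoint union of two cliques of size $a$, so $n=2a$ and $G=\bar H=K_{a,a}$. An admissible $M$ is block diagonal. One block carries the negative eigenvalue and has corank at most $a-1$. The other is positive semidefinite and has corank at most $1$ by Lemma~\ref{lem:pf}. So $\operatorname{rank}M\ge n/2$. This does not contradict \eqref{eq:conj}: $G$ has $n^2/4$ edges, while $\binom{n/2}{2}<n^2/8$. We want the same rank bound for graphs $G$ with far fewer edges, where $M$ is no longer block diagonal.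
\end{example}

\begin{example}[no negative eigenvalue]\label{ex:psd}
Let $B\succeq0$ be an $L\times L$ matrix with positive diagonal and nonpositive off-diagonal entries. We claim that $m=\operatorname{corank}B\le L/2$. By (F2) we may scale rows and columns so that the diagonal is $1$. Then $A=I-B$ is nonnegative with zero diagonal, it has no eigenvalue above $1$, and $1$ has multiplicity $m$. Let $\Lambda\ge m$ be the sum of the positive eigenvalues and let $-\beta_1,\dots,-\beta_\nu$ be the negative ones. From $\operatorname{tr}A=0$ we get $\sum\beta_j=\Lambda$: the negative eigenvalues must balance the positive ones. From $\operatorname{tr}A^3\ge0$ we get $\sum\beta_j^3\le\Lambda$: they cannot do so by being few and large. Precisely, the power mean inequality gives $\Lambda^3=(\sum\beta_j)^3\le\nu^2\sum\beta_j^3\le\nu^2\Lambda$, so $\nu\ge\Lambda\ge m$ and $2m\le m+\nu\le L$. Equality holds when $A$ is the adjacency matrix of a perfect matching. In geometric terms, $L$ unit vectors with pairwise nonpositive inner products span a space of dimension at least $L/2$, and $\pm e_1,\dots,\pm e_{L/2}$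 attain this.
\end{example}

This argument is less precise than Lemma~\ref{lem:pf}, but it tolerates one negative eigenvalue of $B$, that is, one eigenvalue $\theta>1$ of $A$: it adds $\theta^3$ to the bound on $\sum\beta_j^3$. This is harmless if $\theta^3$ is small compared with $L$, and some such condition is needed.

\begin{example}[one large eigenvalue]\label{ex:tensor}
Let $a\ge3$ and $A=(J-I)\otimes(J-I)$ with $a\times a$ factors, so $L=a^2$. The eigenvalues of $J-I$ are $a-1$ once and $-1$ with multiplicity $a-1$. Hence $A$ has the single eigenvalue $\theta=(a-1)^2$ above $1$, and the eigenvalue $1$ has multiplicity $(a-1)^2=L-2a+1$.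
\end{example}

So we need graphs $H$ for which every admissible matrix, after scaling and deleting few vertices, takes the form $I-A$ with row sums of $A$ much smaller than $n^{1/3}$. The mechanism of Example~\ref{ex:cliques} will provide this.

\section{A trace lemma}\label{sec:trace}

For $\kappa\ge1$, call a symmetric matrix $A$ \emph{$\kappa$-tame} if it has nonnegative entries, zero diagonal, all row sums at most $\kappa$, and at most one eigenvalue greater than $1$. Part (a) below, with $\sigma=0$, is all that Theorems~\ref{thm:main} and~\ref{thm:sum} need. Part (c) is a stability statement: if the multiplicity is close to $L/2$, then $A^2$ is close to $I$, as for a perfect matching.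

\begin{lemma}\label{lem:trace}
Let $A$ be a $\kappa$-tame $L\times L$ matrix.
\begin{enumerate}
\item[(a)] If $0\le\sigma<1$ and $m$ eigenvalues lie in $[1-\sigma,1]$, then $(2-\sigma)m\le L+\kappa^3/2$.
\item[(b)] $\operatorname{tr}A^2\le2L+2\kappa^3$.
\item[(c)] If the eigenvalue $1$ has multiplicity $m$, then $\|A^2-I\|_F^2\le5(L-2m)+3\kappa^5$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\lambda_1,\dots,\lambda_\pi$ be the eigenvalues in $(0,1]$ and $\Lambda\le\pi$ their sum. Let $\theta$ be the eigenvalue above $1$, or $\theta=0$ if there is none; $\theta\le\kappa$ by (F4). Let $-\beta_1,\dots,-\beta_\nu$ be the negative eigenvalues. The conditions $\operatorname{tr}A=0$ and $\operatorname{tr}A^j\ge0$ give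
\begin{equation}\label{eq:traces}
\sum_i\beta_i=\Lambda+\theta\ge\Lambda,\qquad
\sum_i\beta_i^{\,j}\le\sum_i\lambda_i^{\,j}+\theta^j\le\Lambda+\kappa^j\quad(j\text{ odd}).
\end{equation}

(a) By the power mean inequality, $\Lambda^3\le(\sum\beta_i)^3\le\nu^2\sum\beta_i^3\le\nu^2(\Lambda+\kappa^3)$. If $\Lambda>0$, this gives $\nu\ge\Lambda(1+\kappa^3/\Lambda)^{-1/2}$, and $(1+x)^{-1/2}\ge1-x/2$ for $x\ge0$ by convexity. Hence
\begin{equation}\label{eq:nu}
\nu\ge\Lambda-\kappa^3/2,
\end{equation}
which is trivial if $\Lambda=0$. Since $\Lambda\ge(1-\sigma)m$ and $m+\nu\le L$, part (a) follows.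

(b) For $x\ge0$ we have $x^2\le\max(1,x^3)\le1+x^3$, so $\sum\beta_i^2\le\nu+\Lambda+\kappa^3$ by \eqref{eq:traces}. Therefore $\operatorname{tr}A^2\le\pi+\kappa^2+(\nu+\pi+\kappa^3)\le2L+2\kappa^3$.

(c) We bound $\sum(\alpha^2-1)^2$ over all eigenvalues $\alpha$ of $A$. For the negative ones, \eqref{eq:traces} bounds odd power sums from above and the first power sum from below, so we look for a polynomial $x^j-jx+(j-1)$, $j$ odd, that dominates $(x^2-1)^2$ on $[0,\infty)$. The degree must be at least $4$, and $j=5$ works:
\[
x^5-5x+4=(x-1)^2(x^3+2x^2+3x+4)\ge(x-1)^2(x+1)^2 .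
\]
Using $\nu\le L-m$ and $\Lambda\ge m$,
\[
\sum_i(\beta_i^2-1)^2\le(\Lambda+\kappa^5)-5\Lambda+4\nu=4(\nu-\Lambda)+\kappa^5\le4(L-2m)+\kappa^5 .
\]
The eigenvalues equal to $1$ contribute $0$, and an eigenvalue above $1$ contributes at most $\kappa^4$. The remaining eigenvalues lie in $[0,1)$ and contribute at most $1$ each; by \eqref{eq:nu} their number is at most $L-m-\nu\le L-2m+\kappa^3/2$. The sum of these bounds is at most $5(L-2m)+3\kappa^5$.
\end{proof}

\section{Blow-ups of sparse random graphs}\label{sec:graphs}

\subsection{The construction}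

In Example~\ref{ex:cliques}, two vertex sets with no $H$-edge between them cannot both carry a negative eigenvalue. We now take $k$ cliques instead of two, and remove all $H$-edges between only a small proportion of the pairs of cliques. The pairs should be chosen so that every large family of small unions of cliques contains two members with no $H$-edge between them.

Two disjoint vertex sets of a graph $R$ are \emph{completely joined} if all pairs with one vertex in each are edges of $R$. Call $R$ \emph{$(s,r)$-joined} if among any $r$ pairwise disjoint nonempty vertex sets of size at most $s$, some two are completely joined. Write $[k]=\{1,\dots,k\}$.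

\begin{lemma}\label{lem:random}
Let $s\ge1$, $k\ge3$, $r\ge2$ be integers and $0<q<1$, with $q^{s^2}(r-1)\ge4s\ln k$. Then there is an $(s,r)$-joined graph $R$ on $[k]$ with $e(R)\le qk^2$.
\end{lemma}

\begin{proof}
Include each pair as an edge independently with probability $q$. The expected number of edges is less than $qk^2/2$, so $e(R)>qk^2$ has probability less than $\frac12$ by Markov's inequality. A nonempty set of size at most $s$ is the set of values of a sequence of length $s$, so there are at most $k^s$ such sets and at most $k^{sr}$ families of $r$ of them. For a fixed family of disjoint sets, the $\binom r2$ events ``completely joined'' depend on disjoint sets of potential edges, so they are independent, and each has probability at least $q^{s^2}$. Hence $R$ fails to be $(s,r)$-joined with probability at most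
\[
k^{sr}\bigl(1-q^{s^2}\bigr)^{\binom r2}\le\exp\Bigl(r\bigl(s\ln k-\tfrac12q^{s^2}(r-1)\bigr)\Bigr)\le k^{-rs}<\tfrac12 .
\]
With positive probability neither failure occurs.
\end{proof}

Given a graph $R$ on $[k]$ and an integer $a\ge3$, let $V=[k]\times[a]$ and $n=ka$. The \emph{parts} are $Q_i=\{i\}\times[a]$, and $Q_S=\bigcup_{i\in S}Q_i$ for $S\subset[k]$. The \emph{$a$-fold blow-up} of $R$ is the graph $G$ on $V$ in which $(i,x)$ and $(j,y)$ are adjacent if and only if $ij\in E(R)$. Let $H=\bar G$. Then
\begin{equation}\label{eq:edges}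
e(R)\le qk^2\quad\text{implies}\quad e(G)=a^2e(R)\le qn^2 ,
\end{equation}
each $Q_i$ is a clique of $H$, and $H$ has no edge between $Q_i$ and $Q_j$ when $ij\in E(R)$. Example~\ref{ex:cliques} is the case $R=K_2$. This notation is kept for the rest of the paper.

\subsection{Confining the negative eigenvalue}

\begin{lemma}\label{lem:local}
Let $R$ be $(s,r)$-joined and let $M$ be admissible for $H$. There is a set $Z\subset[k]$ with $|Z|\le s(r-1)$ such that $M[Q_S]\succeq0$ for all $S\subset[k]\setminus Z$ with $1\le|S|\le s$.
\end{lemma}

\begin{proof}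
Call $S$ \emph{bad} if $1\le|S|\le s$ and $M[Q_S]\not\succeq0$. If disjoint bad sets $S,S'$ were completely joined in $R$, then $M[Q_S\cup Q_{S'}]$ would be block diagonal with a negative eigenvalue in each block, and $M$ would have two negative eigenvalues by (F1), contrary to (ii). Since $R$ is $(s,r)$-joined, a maximal family of pairwise disjoint bad sets has at most $r-1$ members. Let $Z$ be its union. A bad set inside $[k]\setminus Z$ would enlarge the family.
\end{proof}

Positive semidefinite blocks with unit diagonal have small entries on average, and every pair of vertices outside $Q_Z$ lies in a union of two parts. The next lemma turns this into a bound on row sums; it will be applied twice.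

\begin{lemma}\label{lem:avg}
Let $A$ be a symmetric matrix with nonnegative entries and zero diagonal, indexed by a set $X$ that is split into $\ell\ge2$ classes, some possibly empty. Suppose that $(I-A)[Y]\succeq0$ whenever $Y$ is the union of two classes. Then for every $\kappa>0$ at most $\ell|X|/\kappa$ rows of $A$ have sum greater than $\kappa$.
\end{lemma}

\begin{proof}
Evaluating the form $(I-A)[Y]$ at the all-one vector gives $\sum_{u,w\in Y}A_{uw}\le|Y|$. Sum over the $\binom\ell2$ choices of two classes. Each pair $(u,w)$ appears at least once on the left, since $\ell\ge2$, and the right sides add up to $(\ell-1)|X|$. So the sum of all entries of $A$ is at most $\ell|X|$.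
\end{proof}

\begin{proposition}[normal form]\label{prop:normal}
Let $s\ge2$, let $R$ be $(s,r)$-joined with $s(r-1)\le k-2$, let $\kappa\ge1$, and let $M$ be admissible for $H$. Let $Z$ be as in Lemma~\ref{lem:local} and $V_1=Q_{[k]\setminus Z}$. Then $M_{uu}>0$ for $u\in V_1$. Let $D$ be the diagonal matrix with entries $M_{uu}$, $u\in V_1$, and $\hat M=D^{-1/2}M[V_1]D^{-1/2}$.
\begin{enumerate}
\item[(a)] $\hat M$ has unit diagonal and nonpositive off-diagonal entries, with $\hat M_{uw}<0$ for distinct $u,w$ in the same part. It has at most one negative eigenvalue, and $\hat M[Q_S]\succeq0$ for $S\subset[k]\setminus Z$ with $1\le|S|\le s$.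
\item[(b)] There is a set $U\subset V_1$ with $|V\setminus U|\le sra+kn/\kappa$ such that $A=I-\hat M[U]$ is $\kappa$-tame, and the eigenvalue $1$ of $A$ has multiplicity
\[
\operatorname{corank}\hat M[U]\ge\operatorname{corank}M-|V\setminus U|.
\]
\end{enumerate}
\end{proposition}

\begin{proof}
Let $u\in Q_i\subset V_1$. Since $M[Q_i]\succeq0$, we have $M_{uu}\ge0$, and $M_{uu}=0$ would give $M[Q_i]e_u=0$ by (F3), although $M_{wu}<0$ for $w\in Q_i\setminus\{u\}$ because $Q_i$ is a clique of $H$. So $M_{uu}>0$. For $X\subset V_1$, the matrix $\hat M[X]$ arises from $M[X]$ by a positive diagonal scaling, which preserves signs of entries and, by (F2), inertia. With (F1) and Lemma~\ref{lem:local} this gives (a) and, for any $U\subset V_1$, the corank bound in (b).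

Apply Lemma~\ref{lem:avg} to $I-\hat M$, with the parts $Q_i$, $i\notin Z$, as classes. There are $k-|Z|\ge2$ of them, and unions of two parts give positive semidefinite blocks since $s\ge2$. So at most $kn/\kappa$ rows of $I-\hat M$ have sum greater than $\kappa$; let $U$ be the set of the other vertices of $V_1$. Then $|V\setminus U|\le|Z|a+kn/\kappa$, the row sums of $A$ are at most $\kappa$, and $A$ has at most one eigenvalue above $1$ because $\hat M[U]$ has at most one negative eigenvalue.
\end{proof}

\begin{proposition}\label{prop:half}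
Let $R$ be $(2,r)$-joined with $2r\le k$, and let $\kappa\ge1$. Then
\[
\mu(H)\le\frac n2+2ra+\frac{kn}\kappa+\frac{\kappa^3}4 .
\]
\end{proposition}

\begin{proof}
Let $M$ be admissible for $H$ and take $U$ and $A$ from Proposition~\ref{prop:normal} with $s=2$. Lemma~\ref{lem:trace}(a) with $\sigma=0$ gives $\operatorname{corank}\hat M[U]\le|U|/2+\kappa^3/4$. Hence $\operatorname{corank}M\le n/2+\kappa^3/4+|V\setminus U|$.
\end{proof}

The three error terms dictate the parameters. The first is small compared with $n=ka$ when $r$ is a small multiple of $k$, and then Lemma~\ref{lem:random} allows $q$ of order $(\ln k/k)^{1/4}$. The second needs $\kappa$ to be a large multiple of $k$. The third then needs $n$ to be a large multiple of $k^3$; this is why we blow up, and why the saving $k^{-1/4}$ in the density becomes $n^{-1/12}$.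

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:sum}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge128$, $r=\lfloor k/32\rfloor$, $\kappa=16k$ and $a=2^{14}k^2$, so $n=2^{14}k^3$. Let $0<q<1$ satisfy $q^4(r-1)\ge8\ln k$, take a $(2,r)$-joined graph $R$ with $e(R)\le qk^2$ from Lemma~\ref{lem:random}, and let $G$ be its $a$-fold blow-up. Then
\[
2ra\le\frac{ka}{16}=\frac n{16},\qquad\frac{kn}\kappa=\frac n{16},\qquad\frac{\kappa^3}4=2^{10}k^3=\frac n{16},
\]
so $\mu(\bar G)\le\frac{11}{16}n$ by Proposition~\ref{prop:half}, and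
\[
n\ge v(G)\ge\tfrac5{16}n-1\ge\tfrac n4 .
\]
Since $k\ge128$, we have $r-1\ge k/32-2\ge k/64$, so $q=(512\ln k/k)^{1/4}$ is allowed as soon as it is less than $1$. Put $v=v(G)$. From $n/4\le v\le n=2^{14}k^3$ we get $n\le4v$, $k\ge(v/2^{14})^{1/3}$ and $k\le v$. With \eqref{eq:edges},
\[
e(G)\le qn^2\le16v^2\cdot(512\ln v)^{1/4}\Bigl(\frac{2^{14}}v\Bigr)^{1/12}\le2^8\,v^{23/12}(\ln v)^{1/4},
\]
and $v\to\infty$ as $k\to\infty$. Thus $e(G)/v(G)^2\to0$, whereas \eqref{eq:conj} would give $e(G)/v(G)^2>\frac12$.
\end{proof}

\begin{remark}
For a counterexample with definite parameters take $q=\frac1{33}$ and $k=2^{34}$. Then $r=2^{29}$ and $33^4<2^{21}$, so $q^4(r-1)>255>8\ln k$, and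
$e(G)\le\frac{n^2}{33}<\frac{n^2}{32}\le\frac{v(G)^2}2<\binom{v(G)+1}2$.
\end{remark}

For Theorem~\ref{thm:sum} we also need $\mu(G)$ to be small for the sparse graph $G$ itself. Admissibility alone does not give this: for the graph with $n$ vertices and no edges, $\operatorname{diag}(-1,0,\dots,0)$ is admissible and has corank $n-1$. Property (iii) gives it by a dimension count.

\begin{lemma}\label{lem:sap}
Every graph $G$ satisfies $\binom{\mu(G)+1}2\le|G|+e(G)$.
\end{lemma}

\begin{proof}
Let $M$ satisfy (i)--(iii) for $G$ with corank $c=\mu(G)$, and let the columns of $P$ form a basis of $\ker M$. For a symmetric $c\times c$ matrix $Y$, the matrix $X=PYP^T$ is symmetric and $MX=0$, and $X=0$ only if $Y=0$, since $P$ has independent columns. By (iii), the linear map sending $Y$ to the $|G|+e(G)$ numbers $X_{ii}$ and $X_{ij}$ ($ij\in E(G)$) is injective. Its domain has dimension $\binom{c+1}2$.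
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
Let $q=\eta$, $r=\lfloor\eta k\rfloor$, $\kappa=k/\eta$ and $a=\lceil k^2/\eta^4\rceil$, with $k$ so large that $\eta^4(r-1)\ge8\ln k$. Let $G$ be the $a$-fold blow-up of the graph $R$ given by Lemma~\ref{lem:random} with $s=2$. Then $e(G)\le\eta n^2$ by \eqref{eq:edges}. We have $2r\le k$, $2ra\le2\eta n$, $kn/\kappa=\eta n$, and $\kappa^3/4=k^3/(4\eta^3)\le\eta n/4$ because $n\ge k^3/\eta^4$. Proposition~\ref{prop:half} gives $\mu(\bar G)\le(\frac12+4\eta)n$. By Lemma~\ref{lem:sap}, $\mu(G)^2\le2n+2\eta n^2\le4\eta n^2$ for $n\ge1/\eta$, which gives the bound on the sum. For $\eta=\frac1{100}$ that bound is $0.74\,n$, which is less than $n-2$ for $n\ge8$.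
\end{proof}

\section{Below one half: proof of Theorem~\ref{thm:linear}}\label{sec:below}

We obtain large graphs with bounded $\mu$ as disjoint unions of copies of one graph $H$ on $n$ vertices, so we need $e(H)>\mu(H)\,n$ by a constant factor. Since $e(H)<n^2/2$, the bound $\mu(H)\le(\frac12+o(1))n$ just fails to give this, and we must gain a constant.

Lemma~\ref{lem:trace}(a) is sharp for perfect matchings, so suppose that the corank is almost $n/2$. Then $A$ is close to a matching. Think of $\hat M$ as a Gram matrix of unit vectors: a matched pair $u,u'$ consists of nearly opposite vectors, the form $\hat M$ is small on $e_u+e_{u'}$ and about $4$ on $e_u-e_{u'}$, and the kernel lies near the span of the sums $e_u+e_{u'}$. With $p\approx n/2$ pairs, the kernel must fill almost all of this $p$-dimensional span. But the sums have nonnegative entries and disjoint supports, so their mutual $\hat M$-products are again nonpositive. After rescaling, they give a second matrix $I-N$ with $N$ tame, and the trace lemma allows only a fraction of its $p$ eigenvalues, bounded away from $1$, to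 be near $0$.

Throughout this section $\varepsilon=10^{-13}$ and $\gamma=3\varepsilon^{1/4}$. From $\varepsilon^{1/4}<6\cdot10^{-4}$ and $\varepsilon^{1/2}<4\cdot10^{-7}$ we get
\begin{equation}\label{eq:num}
\gamma<\tfrac1{10},\qquad36\gamma<0.07,\qquad2\varepsilon+24\varepsilon^{1/2}<10^{-4}.
\end{equation}
Let $q=\varepsilon/8$ and $r=\lfloor\varepsilon k/32\rfloor$, where $k$ is so large that $q^{16}(r-1)\ge16\ln k$, and let $R$ be a $(4,r)$-joined graph with $e(R)\le qk^2$ from Lemma~\ref{lem:random}. Put $\kappa=8k/\varepsilon$ and $\kappa'=k^2\varepsilon^{-1/2}$, and choose $a\ge3$ so large that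
\begin{equation}\label{eq:large}
n=ka\ge\max\{6\kappa^5/\varepsilon,\;6\kappa'^3\}.
\end{equation}

\begin{proposition}\label{prop:below}
With these parameters, $\mu(H)\le(\frac12-\frac\varepsilon2)n$.
\end{proposition}

\begin{proof}
Suppose that $M$ is admissible for $H$ with $\operatorname{corank}M>(\frac12-\frac\varepsilon2)n$. Apply Proposition~\ref{prop:normal} with $s=4$ (note $4(r-1)\le k-2$), and take $Z$, $\hat M$, $U$ and $A=I-\hat M[U]$ from it. By part (a), $\hat M(x,x)\ge0$ for every $x\in\mathbb R^{V_1}$ whose support meets at most four parts.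

\medskip\noindent\emph{Step 1: $A^2$ is close to $I$.}
We have $|V\setminus U|\le4ra+kn/\kappa\le\varepsilon n/8+\varepsilon n/8$. Let $L=|U|\ge(1-\frac\varepsilon4)n$ and $m=\operatorname{corank}\hat M[U]$. Then $m>(\frac12-\frac{3\varepsilon}4)n\ge(\frac12-\varepsilon)L$, so $L-2m\le2\varepsilon L$. By \eqref{eq:large}, $3\kappa^5\le\varepsilon n/2\le\varepsilon L$. Lemma~\ref{lem:trace}(c) gives
\begin{equation}\label{eq:frob}
\|A^2-I\|_F^2\le11\varepsilon L .
\end{equation}

\medskip\noindent\emph{Step 2: a matching that covers almost all of $U$.}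
If $A^2=I$ exactly, the $L$ rows of $A$ are orthogonal, nonnegative and nonzero, so they have disjoint supports and one nonzero entry each. We need the approximate version. For $w\in U$ put
\[
d_w=\sum_uA_{uw}^2=(A^2)_{ww},\qquad f_w=\sum_{u\ne u'}A_{uw}^2A_{u'w}^2=d_w^2-\sum_uA_{uw}^4 .
\]
For $u\ne u'$, the terms of $(A^2)_{uu'}=\sum_wA_{uw}A_{u'w}$ are nonnegative, so $\sum_wA_{uw}^2A_{u'w}^2\le((A^2)_{uu'})^2$. Summing over $u\ne u'$ bounds $\sum_wf_w$ by the off-diagonal part of $\|A^2-I\|_F^2$, and the diagonal part is $\sum_w(d_w-1)^2$. By \eqref{eq:frob},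
\[
\sum_{w\in U}\bigl[(d_w-1)^2+f_w\bigr]\le11\varepsilon L .
\]
Call $w$ \emph{good} if $(d_w-1)^2+f_w\le\varepsilon^{1/2}$; at most $11\varepsilon^{1/2}L$ vertices are not good. For good $w$ we have $|d_w-1|\le\varepsilon^{1/4}$ and $\sum_uA_{uw}^4=d_w^2-f_w\ge(1-\varepsilon^{1/4})^2-\varepsilon^{1/2}=1-2\varepsilon^{1/4}$, so
\[
\max_uA_{uw}^2\ge\frac{\sum_uA_{uw}^4}{d_w}\ge\frac{1-2\varepsilon^{1/4}}{1+\varepsilon^{1/4}}\ge1-3\varepsilon^{1/4}=1-\gamma .
\]
Call a pair $\{u,u'\}\subset U$ \emph{heavy} if $A_{uu'}\ge1-\gamma$. As $\sqrt{1-\gamma}\ge1-\gamma$, every good vertex lies in a heavy pair. Two heavy pairs cannot share a vertex: if $\{x,y\}$ and $\{x,z\}$ were heavy with $y\ne z$, then $e_x+e_y+e_z$, whose support meets at most three parts, would have $\hat M$-value $3-2(A_{xy}+A_{xz}+A_{yz})\le3-4\cdot0.9<0$. So the set $\mathcal B$ of heavy pairs is a matching, and $p=|\mathcal B|$ satisfies $(1-11\varepsilon^{1/2})L\le2p\le L$.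

\medskip\noindent\emph{Step 3: the second matrix $N$.}
For $b=\{u,u'\}\in\mathcal B$ let $\delta_b=1-A_{uu'}\le\gamma$, so that $\hat M(e_u+e_{u'},e_u+e_{u'})=2\delta_b$. To rescale the sum we need $\delta_b>0$. Let $S$ be the set of indices of the parts that meet $b$; we call $S$ the \emph{type} of $b$. Since $\hat M[Q_S]\succeq0$, we have $\delta_b\ge0$, and $\delta_b=0$ would give $\hat M[Q_S](e_u+e_{u'})=0$ by (F3). But as $a\ge3$, the part of $u$ contains a vertex $x\notin b$, and the entry of this vector at $x$ is $\hat M_{xu}+\hat M_{xu'}\le\hat M_{xu}<0$. So $0<\delta_b\le\gamma$. Fix an order of the two vertices of $b$ and put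
\[
\psi_b=\frac{e_u+e_{u'}}{\sqrt{2\delta_b}},\qquad\varphi_b=\frac{e_u-e_{u'}}{\sqrt{2(2-\delta_b)}} .
\]
Since $\hat M(e_u-e_{u'},e_u-e_{u'})=2+2A_{uu'}=2(2-\delta_b)$ and $\hat M(e_u+e_{u'},e_u-e_{u'})=\hat M_{uu}-\hat M_{u'u'}=0$,
\[
\hat M(\psi_b,\psi_b)=\hat M(\varphi_b,\varphi_b)=1,\qquad\hat M(\psi_b,\varphi_b)=0 .
\]
Define $N_{bb}=0$ and $N_{bb'}=-\hat M(\psi_b,\psi_{b'})$ for $b\ne b'$. Then $N_{bb'}\ge0$, and $I-N$ is the Gram matrix of the vectors $\psi_b$ with respect to $\hat M$.

We bound the row sums of $N$ by Lemma~\ref{lem:avg}, with the pairs classified by type. The possible types are the subsets of $[k]\setminus Z$ of size $1$ or $2$, so their number $\ell$ satisfies $2\le\ell\le k^2$. A linear combination of vectors $\psi_b$ of two given types has support in at most four parts, so its $\hat M$-value is nonnegative; this is the hypothesis of the lemma, and the reason for taking $s=4$. Hence at most $k^2p/\kappa'=\varepsilon^{1/2}p$ rows of $N$ have sum greater than $\kappa'$. Let $\mathcal B'$ be the set of the other pairs, $p'=|\mathcal B'|$, and let $U'$ be the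 set of their $2p'\le L$ vertices. From now on $N$ denotes the restriction to $\mathcal B'$. We have $2p'\ge(1-\varepsilon^{1/2})(1-11\varepsilon^{1/2})(1-\frac\varepsilon4)n\ge\frac23n$, so \eqref{eq:large} gives
\begin{equation}\label{eq:pprime}
p'\ge2\kappa'^3 .
\end{equation}
Moreover $|U\setminus U'|\le11\varepsilon^{1/2}L+2\varepsilon^{1/2}p\le12\varepsilon^{1/2}L$, so by (F1) and \eqref{eq:num} the corank $m'$ of $\hat M[U']$ satisfies
\begin{equation}\label{eq:lower}
m'\ge(\tfrac12-\varepsilon-12\varepsilon^{1/2})L\ge(1-2\varepsilon-24\varepsilon^{1/2})p'\ge(1-10^{-4})p' .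
\end{equation}

\medskip\noindent\emph{Step 4: the coupling terms are small.}
The vectors $\psi_b,\varphi_b$ ($b\in\mathcal B'$) form a basis of $\mathbb R^{U'}$. In this basis the form $\hat M[U']$ has the Gram matrix
\[
M'=\begin{pmatrix}I-N&-W\\-W^T&I-Y\end{pmatrix},
\]
where $W$ and $Y$ have zero diagonal, and $W_{bb'}=-\hat M(\psi_b,\varphi_{b'})$, $Y_{bb'}=-\hat M(\varphi_b,\varphi_{b'})$ for $b\ne b'$. By (F2), $M'$ has corank $m'$ and at most one negative eigenvalue. By (F1), so does $I-N$ have at most one negative eigenvalue, and thus $N$ is $\kappa'$-tame. If $W$ and $Y$ were zero, $m'$ would be the multiplicity of the eigenvalue $1$ of $N$, at most $p'/2+\kappa'^3/4$, in conflict with \eqref{eq:lower}. We show that $W$ and $Y$ are small relative to $N$; the reason is that $\psi_b$ was scaled up by $\delta_b^{-1/2}$ and $\varphi_b$ was not.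

Let $b=\{u,u'\}$ and $b'=\{x,x'\}$ be distinct. The numbers $\hat M(\psi_b,e_x)$ and $\hat M(\psi_b,e_{x'})$ are both nonpositive, so their difference is at most minus their sum in absolute value. As $e_x+e_{x'}=\sqrt{2\delta_{b'}}\,\psi_{b'}$ and $2-\delta_{b'}\ge1$,
\[
|W_{bb'}|\le\frac{-\hat M(\psi_b,e_x+e_{x'})}{\sqrt{2(2-\delta_{b'})}}=\sqrt{\frac{\delta_{b'}}{2-\delta_{b'}}}\;N_{bb'}\le\sqrt\gamma\,N_{bb'} .
\]
The four entries $\hat M_{ux},\hat M_{ux'},\hat M_{u'x},\hat M_{u'x'}$ are nonpositive as well, so
\[
|Y_{bb'}|\le\frac{-\hat M(e_u+e_{u'},e_x+e_{x'})}{2\sqrt{(2-\delta_b)(2-\delta_{b'})}}=\sqrt{\frac{\delta_b\delta_{b'}}{(2-\delta_b)(2-\delta_{b'})}}\;N_{bb'}\le\gamma N_{bb'} .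
\]
Let $M''=(I-N)\oplus I$. By Lemma~\ref{lem:trace}(b) for $N$ and \eqref{eq:pprime},
\[
\|M'-M''\|_F^2=2\|W\|_F^2+\|Y\|_F^2\le(2\gamma+\gamma^2)\operatorname{tr}N^2\le3\gamma(2p'+2\kappa'^3)\le9\gamma p' .
\]

\medskip\noindent\emph{Step 5: the contradiction.}
The perturbation moves the zero eigenvalues, which is why Lemma~\ref{lem:trace}(a) was stated for an interval. By (F5), the ordered eigenvalues of $M'$ and $M''$ differ by $\frac12$ or more in at most $4\cdot9\gamma p'=36\gamma p'$ positions. Since $M'$ has $m'$ zero eigenvalues, $M''$ has at least $m'-36\gamma p'$ eigenvalues in $(-\frac12,\frac12)$, and these come from the block $I-N$. So $N$ has at least $m'-36\gamma p'$ eigenvalues in $(\frac12,\frac32)$, at most one of which exceeds $1$. Lemma~\ref{lem:trace}(a) with $\sigma=\frac12$ gives $\frac32(m'-36\gamma p'-1)\le p'+\kappa'^3/2$, that is,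
\[
m'\le\bigl(\tfrac23+36\gamma\bigr)p'+\tfrac13\kappa'^3+1 .
\]
With \eqref{eq:lower} and \eqref{eq:num}, and since $1-10^{-4}-\frac23-0.07>\frac14$, we get $\frac14p'\le\frac13\kappa'^3+1$. By \eqref{eq:pprime} the left side is at least $\frac12\kappa'^3$, so $\kappa'^3\le6$, which is false since $\kappa'\ge k^2\ge9$.
\end{proof}

It remains to control $\mu$ of a disjoint union. Here (iii) is needed, because an admissible matrix can have a singular block on every component, as $\operatorname{diag}(-1,0,\dots,0)$ does on all but one.

\begin{lemma}\label{lem:union}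
If $H'$ is a disjoint union of copies of a graph $H_0$, then $\mu(H')\le\max\{\mu(H_0),1\}$.
\end{lemma}

\begin{proof}
Let $M$ satisfy (i)--(iii) for $H'$; it is block diagonal with one block for each connected component. If two blocks were singular, there would be nonzero $x,y\in\ker M$ supported on different components. Then $X=xy^T+yx^T$ is nonzero and symmetric, $MX=0$, and $X_{ij}=0$ whenever $i$ and $j$ lie in the same component, contrary to (iii). So at most one block is singular. If none is, the corank is $0$. Otherwise let $C$ be the vertex set of the copy of $H_0$ that contains the singular block, so $\operatorname{corank}M=\operatorname{corank}M[C]$. If $M[C]$ has the negative eigenvalue, then it satisfies (i) and (ii) for $H_0$, and also (iii), since a matrix $X$ violating (iii) for $M[C]$, extended by zeros, would violate it for $M$. Then $\operatorname{corank}M\le\mu(H_0)$. If $M[C]\succeq0$, the singular block is positive semidefinite and has corank $1$ by Lemma~\ref{lem:pf}.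
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $H_0$ be the graph $H$ of Proposition~\ref{prop:below}, on $n$ vertices, and let $t=\lfloor(\frac12-\frac\varepsilon2)n\rfloor\ge1$, so $\mu(H_0)\le t$. By \eqref{eq:edges} with $q=\varepsilon/8$,
\[
e(H_0)\ge\binom n2-\frac{\varepsilon n^2}8=\frac{n^2}2\Bigl(1-\frac1n-\frac\varepsilon4\Bigr).
\]
Since $n\ge4/\varepsilon$ by \eqref{eq:large} and $t\le(1-\varepsilon)n/2$,
\[
\frac{e(H_0)}{tn}\ge\frac{1-\frac\varepsilon2}{1-\varepsilon}\ge1+\frac\varepsilon2 ,
\]
the last step because $(1+\frac\varepsilon2)(1-\varepsilon)\le1-\frac\varepsilon2$. A disjoint union $H'$ of any number of copies of $H_0$ has $e(H')/|H'|=e(H_0)/n\ge(1+\frac\varepsilon2)t$, and $\mu(H')\le t$ by Lemma~\ref{lem:union}.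
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{https://jupiter.math.nycu.edu.tw/\~{}weng/students/2018\_master\_hsu.pdf}

\bibitem{KLV}
Kotlov, Lov\'asz and Vempala, Combinatorica 17 (1997).

\end{thebibliography}
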